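# Routing small requests on the hypercube by edge-disjoint paths

## Four antipodal requests on a square

Take the square with corners $00,01,11,10$ in cyclic order, and let every side carry two one-way lanes, one in each direction. There are eight lanes. Each corner wants to send one message to the opposite corner:
$$00\to 11,\qquad 11\to 00,\qquad 01\to 10,\qquad 10\to 01 .$$
Can we give each message a path so that no lane is used twice?

Try the first two in the obvious way, along the same two sides: $00\to01\to11$ and back, $11\to01\to00$. Now the message from $01$ is stuck. Its two outgoing lanes are $01\to11$, used by the first message, and $01\to00$, used by the second. So a careless choice, although both paths are shortest, blocks a third party completely.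

Now be systematic. Every simple path between opposite corners goes two steps clockwise or two steps counterclockwise. Two messages starting at consecutive corners, both sent clockwise, share a lane, and likewise counterclockwise. So directions must alternate around the square, and alternating works:
$$00\to01\to11,\qquad 11\to10\to00,\qquad 01\to00\to10,\qquad 10\to11\to01 .$$
The eight steps are eight different lanes. Every lane is used, and there is no slack at all.

The square is the $2$-dimensional hypercube. In dimension $n$ there are $2^n$ nodes, each with $n$ outgoing lanes. Suppose we do not insist that every node sends a message, and allow only a small fixed fraction of the $2^n$ nodes to do so, chosen by an adversary, with partners chosen by the adversary too. Is there a fraction, independent of $n$, at which we can always avoid collisions?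

## Requests, routings, and three theorems

**Definition (hypercube).** $H_n$ is the directed graph with node set $\{0,1\}^n$ and, for each two nodes that differ in exactly one coordinate, one directed edge in each direction. An edge whose ends differ in coordinate $i$ has *dimension* $i$. We also use the undirected graph underlying $H_n$, in which each such pair is joined by one undirected edge; it will always be clear which is meant.

**Definition (request).** A *1-1 routing request* is a set $R$ of pairs $(u,v)$ of nodes in which each node is the source of at most one pair and the destination of at most one pair. For $h\ge 1$, an *$h$-request* is a finite multiset $R$ of pairs in which each node is the source of at most $h$ pairs and the destination of at most $h$ pairs. A $1$-request is exactly a 1-1 routing request.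

**Definition (routable).** $R$ *can be routed by edge-disjoint paths* if one can choose for each $(u,v)\in R$ a directed path from $u$ to $v$ so that no directed edge is used by two of the chosen paths.

A pair $(u,u)$ is allowed and gets a path with no edges. It is enough to find *walks* that together use each directed edge at most once: deleting cycles from a walk leaves a path with fewer edges. The two opposite directed edges on the same side count as different edges, as in the square.

The question comes from the paper "Routing a Permutation in the Hypercube by Two Sets of Edge-Disjoint Paths", whose authors conjecture the following: *there is a constant $c>0$, independent of $n$, such that for every $n\ge1$ every 1-1 routing request with $|R|\le c\,2^n$ can be routed by edge-disjoint directed paths.* The conjecture is true. We shall prove: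

**Theorem A.** Let $h\ge 1$ and let $R$ be an $h$-request on $H_n$. If $|R|\le 2^{n-2h-1}$ ($n$ even), or $|R|\le 2^{n-2h-2}$ ($n$ odd), then $R$ can be routed by edge-disjoint directed paths. In particular ($h=1$) the conjecture holds with $c=1/16$.

**Theorem B.** For every $n\ge1$, every 1-1 routing request with $|R|\le 2^n/8$ can be routed by edge-disjoint directed paths.

**Theorem C.** For $h\ge2$ and $n\ge h$, there is an $h$-request with $(h-1)2^{n-h+1}+1$ pairs that cannot be routed by edge-disjoint paths. Hence the best constant $c_h$ for $h$-requests satisfies $2^{-2h-2}\le c_h\le (h-1)2^{1-h}$, so $\log(1/c_h)=\Theta(h)$.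

Here $c_h$ is the supremum of the $c$ such that, for every $n$, every $h$-request with $|R|\le c\,2^n$ is routable. For $h=1$ we always have $|R|\le 2^n$, so only $c\le1$ is of interest; Theorem B puts the best constant in $[1/8,1]$, and these notes do not determine it.

Throughout, $\log=\log_2$, $e_i$ is the $i$-th unit vector, $[P]$ is $1$ if $P$ holds and $0$ otherwise, $x^+=\max(x,0)$, and
$$\eta(x)=x\log(1/x)\quad(0<x\le1),\qquad \eta(0)=0 .$$
The function $\eta$ is continuous and concave on $[0,1]$, and $\eta(1)=0$. For a set $E$ of directed edges and a set $X$ of nodes, $\partial^+_EX$ is the set of edges of $E$ that start in $X$ and end outside $X$. For an undirected graph $G$, $\partial_GX$ is the set of its edges with exactly one end in $X$.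

## A subcube with too few exits: Theorem C

The converse is a one-line cut argument. Look at $n=2$, $h=2$, with $Q=\{00,01\}$. Let $00$ be the source of two pairs and $01$ of one, with all three destinations outside $Q$. Only two directed edges leave $Q$, namely $00\to10$ and $01\to11$. Three paths cannot share two exits.

**Proof of Theorem C.** Let $Q$ be a subcube of codimension $h-1\ge1$, so $|Q|=2^{n-h+1}$. Each node of $Q$ has exactly $h-1$ neighbors outside $Q$, so exactly $(h-1)|Q|$ directed edges leave $Q$. Since $(h-1)|Q|+1\le h|Q|$, we can place $(h-1)|Q|+1$ sources in $Q$ with at most $h$ at each node. At least $|Q|$ nodes lie outside $Q$, so we can also place the same number of destinations outside $Q$, at most $h$ at each node. Every path of a routing would have to use an edge leaving $Q$, and there is one edge too few.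

Consequently a constant $c$ that works for every $n$ satisfies $c\,2^n<(h-1)2^{n-h+1}+1$ for all $n\ge h$. Letting $n\to\infty$ gives $c_h\le (h-1)2^{1-h}$. The bound $c_h\ge2^{-2h-2}$ follows from Theorem A, proved below, since $2^{n-2h-2}$ is the smaller of its two bounds. So
$$(h-1)-\log(h-1)\ \le\ \log(1/c_h)\ \le\ 2h+2 .$$
Put $x=h-1\ge1$. We have $x^3\le4^x$ for all integers $x\ge1$: it holds for $x=1,2$, and for $x\ge2$ passing to $x+1$ multiplies the left side by at most $27/8<4$. So $\log x\le\frac23x$, and the left side is at least $\frac13(h-1)\ge h/6$. Thus $\log(1/c_h)=\Theta(h)$. $\square$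

The rest of the notes is about the positive direction.

## Bit-fixing and the jam at the origin

The first thing to try is to correct the coordinates one after another, from left to right. Let $n=2s$, write nodes as $(x,y)$ with $x,y\in\{0,1\}^s$, and request $(x,0)\to(0,x)$ for all $x\in\{0,1\}^s$. This is a 1-1 request. Bit-fixing first erases $x$ in the left half, so every path passes through the origin $(0,0)$. Then $2^s-1$ paths have to leave the origin along its $s$ edges in the right half. Already for $s=2$ there is a collision:
$$1000\to0000\to0010,\qquad 1100\to0100\to0000\to0010\to0011$$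
both use $0000\to0010$. So bit-fixing fails on requests with only $2^{n/2}$ pairs, far below any constant fraction of $2^n$.

## Beneš codes and two adjacent subcubes

The standard cure for such jams is to send each message first to a well-chosen intermediate node. What we want from the intermediate node $w(y)$ of the message starting at $y$ is that bit-fixing from $y$ to $w(y)$, and later bit-fixing in reverse order from $w(y)$ to the destination $\pi(y)$, keep the messages at distinct nodes at all times.

**Lemma 1 (Beneš).** Let $\pi$ be a permutation of $\{0,1\}^m$. There is $w:\{0,1\}^m\to\{0,1\}^m$ such that for each $i=0,\dots,m$ both maps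
$$y\mapsto \big(w_1(y),\dots,w_i(y),\,y_{i+1},\dots,y_m\big),\qquad y\mapsto \big(w_1(y),\dots,w_i(y),\,\pi(y)_{i+1},\dots,\pi(y)_m\big)$$
are bijections.

Call the two images the *first code* and the *second code* of $y$ at level $i$.

*Proof.* We choose $w_1,w_2,\dots$ one after another. At level $0$ the codes are $y$ and $\pi(y)$, and both maps are bijections. Suppose $w_1,\dots,w_{i-1}$ are chosen and both maps at level $i-1$ are bijections. Join $y$ and $y'$ if their first codes at level $i-1$ differ in coordinate $i$ and nowhere else. Since the first code is a bijection, each $y$ has exactly one such partner, so this is a perfect matching. Do the same with second codes. The union of two perfect matchings consists of doubled edges and of cycles that alternate between the matchings, hence have even length. So the union is bipartite; let $w_i$ be a proper $2$-coloring of it with colors $0,1$.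

Suppose $y\ne y'$ had the same first code at level $i$. Then their first codes at level $i-1$ agree outside coordinate $i$, and they are different, so they differ in coordinate $i$ only. Then $y,y'$ were joined and $w_i(y)\ne w_i(y')$, a contradiction. So the first code at level $i$ is injective, hence bijective. The same argument works for second codes. $\square$

**Example.** Let $m=2$ and let $\pi$ swap the two coordinates: $00\mapsto00$, $10\mapsto01$, $01\mapsto10$, $11\mapsto11$. At $i=1$ the first codes join $00$–$10$ and $01$–$11$. The second codes join those $y$ for which $\pi(y)$ differs in coordinate $1$ only, namely $00$–$01$ and $10$–$11$. The union is a $4$-cycle $00,10,11,01$, so take $w_1=0,1,0,1$ on these four nodes in this order. The first codes at level $1$ are now $00,10,01,11$, and the second codes are $00,11,01,10$. At $i=2$ both relations join $00$–$11$ and $10$–$01$, so we may take $w_2=0,0,1,1$ on $00,10,11,01$. The result is $w(00)=00$, $w(10)=10$, $w(11)=01$, $w(01)=11$.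

If we perform both passes in one and the same cube, a directed edge may be used once in each pass. To get edge-disjointness we give each pass its own cube.

**Setup.** Let $k\ge1$, $n\ge k$, $m=n-k$, $M=2^m$, $F=\{0,1\}^k$. Write nodes of $H_n$ as $(f,y)\in F\times\{0,1\}^m$. Let $o=(0,\dots,0)$ and $o'=(1,0,\dots,0)$ in $F$, let $F^*=F\setminus\{o,o'\}$, and
$$A=\{o\}\times\{0,1\}^m,\qquad B=\{o'\}\times\{0,1\}^m,\qquad W=F^*\times\{0,1\}^m .$$
So $A$ and $B$ are adjacent subcubes with $M$ nodes each. Let $L$ be the set of directed edges inside $A$, inside $B$, and from $A$ to $B$ (not from $B$ to $A$).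

**Lemma 2 (labelled routing).** Let requests $\rho$ be given distinct nodes $\alpha(\rho)\in A$ and distinct nodes $\beta(\rho)\in B$. Then walks from $\alpha(\rho)$ to $\beta(\rho)$ can be chosen in $L$ so that every edge of $L$ is used at most once in total.

*Proof.* Write $\alpha(\rho)=(o,y)$ and $\beta(\rho)=(o',\pi(y))$. This defines an injection $\pi$ on the set of the $y$ that occur. Extend it to a permutation of $\{0,1\}^m$ and take $w$ from Lemma 1.

Inside $A$ perform steps $i=1,\dots,m$. In step $i$ the request at $y$ moves from $(w_1,\dots,w_{i-1},y_i,\dots,y_m)$ to $(w_1,\dots,w_i,y_{i+1},\dots,y_m)$: it stays put or uses an edge of dimension $k+i$. Edges of that dimension in $A$ are used in no other step, and at the start of step $i$ the requests sit at distinct nodes, because first codes at level $i-1$ are distinct. So each directed edge inside $A$ is used at most once.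

Next, each request crosses from $(o,w(y))$ to $(o',w(y))$. At level $m$ the code is $w(y)$, so the $w(y)$ are distinct and the crossing edges are distinct.

Inside $B$ perform steps $i=m,m-1,\dots,1$. In step $i$ the request moves from $(w_1,\dots,w_i,\pi(y)_{i+1},\dots,\pi(y)_m)$ to $(w_1,\dots,w_{i-1},\pi(y)_i,\dots,\pi(y)_m)$. Again only dimension $k+i$ is used, only in this step, and from distinct nodes, because second codes at level $i$ are distinct. After step $1$ the request is at $(o',\pi(y))$. $\square$

In the example, the request $01\to10$ runs $01\to11$ in $A$ (step $1$; step $2$ does nothing), crosses to $B$ at $11$, and runs $11\to10$ in $B$ (step $2$; step $1$ does nothing).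

With $k=1$, the cubes $A$ and $B$ are the two halves of $H_n$, and Lemma 2 routes any 1-1 request whose sources lie in $A$ and destinations in $B$, even with $2^{n-1}$ pairs. The trouble is everything else. For $k=1$ the only edges outside $L$ are those from $B$ to $A$. If $(0,y)$ and $(1,y)$ are both sources, we cannot bring them to distinct nodes of $A$ with those edges: the first cannot move, and the second can at best move on top of the first. Changing the direction of the cut does not save us. If a node and all its $n$ neighbors are sources, then every coordinate has such a pair. So $A$ and $B$ must be smaller, in order to leave a reservoir of edges outside $L$ for moving sources into $A$ and for moving messages from $B$ to their destinations.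

The plan is therefore the following. *Gather* the sources to distinct nodes of $A$; route inside $L$ by Lemma 2; *spread* from distinct nodes of $B$ to the destinations. Lemma 2 accepts any pairing between distinct nodes of $A$ and distinct nodes of $B$. So in the gather phase it does not matter which source lands on which node of $A$. This makes gathering an unlabelled problem, and unlabelled problems are decided by max-flow min-cut.

## Gathering as a flow problem

Recall that in a finite network with integer capacities the maximum flow equals the minimum cut capacity, and some maximum flow is integral.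

**Lemma 3 (flow criterion).** Let $E$ be a set of directed edges of $H_n$, let $C$ be a set of nodes, and let $h,M$ be positive integers such that
$$|\partial^+_EX|+|X\cap C|\ \ge\ \min(h|X|,\,M)\qquad\text{for every set } X \text{ of nodes.}\tag{1}$$
Then for any multiset $S$ of at most $M$ nodes, each of multiplicity at most $h$, there are $|S|$ edge-disjoint paths in $E$, one starting at each element of $S$, ending at distinct nodes of $C$.

*Proof.* Let $s_u$ be the multiplicity of $u$ in $S$, and $s(X)=\sum_{u\in X}s_u$. Give the edges of $E$ capacity $1$; add a source $\sigma$ with arcs $\sigma\to u$ of capacity $s_u$, and a sink $\omega$ with arcs $z\to\omega$ of capacity $1$ for $z\in C$. The cut $\{\sigma\}\cup X$ has capacity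
$$|S|-s(X)+|\partial^+_EX|+|X\cap C| .$$
Here $s(X)\le h|X|$ because multiplicities are at most $h$, and $s(X)\le|S|\le M$. By (1) the capacity is at least $|S|$. So there is an integral flow of value $|S|$. It decomposes into $|S|$ paths from $\sigma$ to $\omega$ and possibly some cycles, which we drop. All arcs at $\sigma$ are saturated, so exactly $s_u$ of the paths begin with $\sigma\to u$. The arcs of $E$ have capacity $1$, so the paths are edge-disjoint there; the arcs into $\omega$ have capacity $1$, so the last nodes in $C$ are distinct. $\square$

Gathering needs (1) for $C=A$ with some edge set $E_1$. Spreading, read backwards, is gathering to $B$, with edge set the reverse of some $E_2$. The sets $E_1$, $E_2$ and $L$ must be disjoint. If we orient each remaining undirected edge in one direction for $E_1$ and the other for $E_2$, they are disjoint for free. To keep cuts under control we want each set $X$ to have the same number of edges in both directions.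

**Lemma 4 (Eulerian orientation).** A finite undirected graph $G$ with all degrees even has an orientation with in-degree equal to out-degree at every vertex. For every vertex set $X$, the number of arcs leaving $X$ is then $\frac12|\partial_GX|$.

*Proof.* Orient an Eulerian circuit of each component along its direction of travel. Summing (out-degree $-$ in-degree) $=0$ over the vertices of $X$, arcs inside $X$ cancel, and we see that as many arcs leave $X$ as enter it. $\square$

For instance, the undirected square has a cyclic orientation; the corner $00$ has two sides, and one of them leaves.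

**Choice of the edge sets.** From here until Theorem A is proved, $k=2h+1$. Let $n\ge k$ be even. Let $G$ be the undirected graph on the nodes of $H_n$ consisting of all hypercube edges except those inside $A$, inside $B$, or between $A$ and $B$. A node of $W$ keeps all its $n$ edges. A node of $A\cup B$ loses $m$ edges in its own subcube and one edge to the other subcube, so it has degree $n-m-1=k-1=2h$. All degrees are even. Let $E_1$ be an Eulerian orientation of $G$ and $E_2$ its reverse. Then $E_1$, $E_2$, $L$ are pairwise disjoint.

With $h=1$, $n=4$ we have $k=3$, $M=2$, $A=\{0000,0001\}$, $B=\{1000,1001\}$; the four nodes of $A\cup B$ have degree $2$ in $G$, the other twelve have degree $4$.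

By Lemma 4, condition (1) with $E=E_1$, $C=A$ reads
$$\tfrac12|\partial_GX|+|X\cap A|\ge\min(h|X|,M)\qquad\text{for every } X.\tag{2}$$
Let us test it. If $X$ is one node of $B$, the left side is $\frac12\cdot2h=h$: equality when $h\le M$. This explains the codimension $2h+1$, since a node of $B$ that is the source of $h$ requests needs $h$ outgoing arcs in $E_1$. If $X$ is one node of $W$, the left side is $n/2\ge h$. If $X$ is the whole cube, the boundary is empty and $|X\cap A|=M$: equality again. So (2) is sharp at both ends, and for the sets in between we need an accurate lower bound for the edge boundary.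

## Edge boundaries, fiber by fiber

**Lemma 5 (edge isoperimetry; Harper, Bernstein, Hart).** For $Y\subseteq\{0,1\}^m$, the number $\partial_m(Y)$ of undirected edges of $H_m$ between $Y$ and its complement satisfies
$$\partial_m(Y)\ \ge\ |Y|\,(m-\log|Y|)=2^m\,\eta\big(|Y|/2^m\big),$$
where for $Y=\emptyset$ the middle expression is read as $0$.

*Proof.* Let $i(Y)$ be the number of edges inside $Y$. Counting edge ends, $\partial_m(Y)=m|Y|-2i(Y)$, so it suffices that $i(Y)\le\frac12|Y|\log|Y|$ (with $0\log0=0$). Induct on $m$; for $m=0$ both sides are $0$. Split $Y$ by one coordinate into parts of sizes $a\le b$. Each part lies in a cube of dimension $m-1$, and the edges between the parts form a matching, so there are at most $a$ of them: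
$$i(Y)\le\tfrac12a\log a+\tfrac12b\log b+a .$$
If $a=0$ we are done. Otherwise consider $(a+b)\log(a+b)-a\log a-b\log b-2a$ as a function of real $b\ge a$. Its derivative is $\log(a+b)-\log b\ge0$, and at $b=a$ its value is $2a\log(2a)-2a\log a-2a=0$. So it is nonnegative, and $i(Y)\le\frac12(a+b)\log(a+b)$. $\square$

Now cut $X$ into its fibers $X_f=\{y:(f,y)\in X\}$, $f\in F$, with densities $x_f=|X_f|/M\in[0,1]$. Let $\Gamma$ be the graph $H_k$ on $F$ with the undirected edge $oo'$ removed, and for $x\in[0,1]^F$ let
$$\Phi(x)=x_o+\tfrac12\sum_{ff'\in E(\Gamma)}|x_f-x_{f'}|+\tfrac12\sum_{f\in F^*}\eta(x_f).\tag{3}$$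

**Lemma 6.** For every set $X$ of nodes, $|\partial^+_{E_1}X|+|X\cap A|\ge M\,\Phi(x)$.

*Proof.* The edges of $G$ are of two kinds: those inside a fiber $\{f\}\times\{0,1\}^m$ with $f\in F^*$, and those joining $(f,y)$ to $(f',y)$ with $ff'\in E(\Gamma)$. By Lemma 4,
$$|\partial^+_{E_1}X|=\tfrac12\Big(\sum_{f\in F^*}\partial_m(X_f)+\sum_{ff'\in E(\Gamma)}|X_f\triangle X_{f'}|\Big).$$
Apply Lemma 5 to each $X_f$ in the first sum, and $|X_f\triangle X_{f'}|\ge\big||X_f|-|X_{f'}|\big|=M|x_f-x_{f'}|$ in the second. Finally $|X\cap A|=Mx_o$. $\square$

Since $|X|=M\sum_fx_f$, condition (2) follows from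
$$\Phi(x)\ \ge\ \min\Big(h\sum_{f}x_f,\ 1\Big)\qquad\text{for all }x\in[0,1]^F.\tag{4}$$
The dimension $n$ has disappeared: (4) is an inequality in $2^k=2^{2h+1}$ real variables.

Both kinds of boundary are needed. If $x$ is constant, $x_f=1/(h2^k)$ for all $f$, the right side of (4) is $1$, while the differences vanish and $x_o$ is tiny; only the fiber terms $\eta$ can help. For $h=1$, $k=3$ they give $\Phi=\frac18+\frac12\cdot6\cdot\frac38=\frac{10}8$, which is enough.

## Order simplices reduce (4) to indicator vectors

The left side of (4) is not concave on the cube $[0,1]^F$, because $|x_f-x_{f'}|$ is convex. But once we know the order of the coordinates, each $|x_f-x_{f'}|$ is linear. For an enumeration $f_1,f_2,\dots,f_N$ of $F$ ($N=|F|$), the *order simplex* is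
$$\Delta=\{x:\ 1\ge x_{f_1}\ge x_{f_2}\ge\dots\ge x_{f_N}\ge0\}.$$
For $N=2$ it is the triangle with vertices $(0,0),(1,0),(1,1)$. In general, put $T_i=\{f_1,\dots,f_i\}$ and write $\mathbf 1_T$ for the indicator vector of $T$. Each $x\in\Delta$ is $x=\sum_ic_i\mathbf 1_{T_i}$ with $c_i=x_{f_i}-x_{f_{i+1}}\ge0$ (where $x_{f_{N+1}}=0$), and $\sum_ic_i=x_{f_1}\le1$. Every point of $[0,1]^F$ lies in some order simplex: sort its coordinates.

**Lemma 7 (reduction to finitely many checks).** Let $\Psi:[0,1]^F\to\mathbb R$ satisfy $\Psi(0)=0$ and be concave on each order simplex. If for all nonempty $T\subseteq F$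
$$\text{(i) }\ \Psi(\mathbf 1_T)\ge1,\qquad\text{(ii) }\ \Psi\Big(\frac{\mathbf 1_T}{h|T|}\Big)\ge1,$$
then $\Psi(x)\ge\min\big(h\sum_fx_f,\,1\big)$ on $[0,1]^F$.

*Proof.* Take $x=\sum_ic_i\mathbf 1_{T_i}$ in an order simplex $\Delta$ and put $p_i=\mathbf 1_{T_i}$, $q_i=\mathbf 1_{T_i}/(hi)$. These points lie in $\Delta$, and $h\sum_fx_f=\sum_ic_ihi$. The linear function $h\sum_fx_f$ equals $1$ at each $q_i$.

*Case $h\sum_fx_f\le1$.* Then $x=\sum_i(c_ihi)\,q_i$, with $\sum_ic_ihi\le1$, so $x$ is a convex combination of $0$ and the $q_i$. The function $\Psi-h\sum_fx_f$ is concave on $\Delta$; it is $0$ at $0$ and nonnegative at each $q_i$ by (ii). So it is nonnegative at $x$.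

*Case $h\sum_fx_f\ge1$.* For $t\in[0,1]$ we have
$$x=\sum_i(1-t)c_i\,p_i+\sum_it\,c_ihi\;q_i ,$$
and the sum of all coefficients is $(1-t)\sum_ic_i+t\sum_ic_ihi$. At $t=0$ this is at most $1$, at $t=1$ it is at least $1$, so for some $t$ it equals $1$. Then $x$ is a convex combination of points $p_i,q_i$, at all of which $\Psi\ge1$. By concavity $\Psi(x)\ge1$. $\square$

**Lemma 8.** Inequality (4) holds for $k=2h+1$.

*Proof.* On an order simplex the terms $x_o$ and $|x_f-x_{f'}|$ are linear and $\eta$ is concave, and $\Phi(0)=0$. So Lemma 7 applies with $\Psi=\Phi$. For nonempty $T\subseteq F$ put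
$$j=|T|,\quad a=[o\in T],\quad b=[o'\in T],\quad q=|T\cap F^*|=j-a-b,\quad \delta=a+\tfrac12|\partial_\Gamma T|.$$
Since $\eta(0)=\eta(1)=0$, formula (3) gives $\Phi(\mathbf 1_T)=\delta$. Since $\eta(1/(hj))=\frac{\log(hj)}{hj}$, it gives $\Phi(\mathbf 1_T/(hj))=\frac1{hj}\big(\delta+\frac12q\log(hj)\big)$. So we must show
$$\text{(i) }\ \delta\ge1,\qquad\text{(ii) }\ \delta+\tfrac12q\log(hj)\ge hj .$$

**Step 1: check (i), full fibers.** If $a=1$ this is clear. If $a=0$, then $T$ is nonempty and proper. Replacing $T$ by its complement, which has the same boundary, we may assume $1\le j\le2^{k-1}$ while bounding $|\partial_{H_k}T|$. By Lemma 5 it is at least $j(k-\log j)$, a concave function of $j$, so on $[1,2^{k-1}]$ it is at least the smaller of its end values $k$ and $2^{k-1}$. As $2^{k-1}\ge k$, we get $|\partial_{H_k}T|\ge k$. Removing the edge $oo'$ costs at most one: $|\partial_\Gamma T|\ge k-1=2h$. So $\delta\ge h\ge1$.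

**Step 2: check (ii), fibers of density $1/(hj)$.** The edge $oo'$ lies in the boundary of $T$ exactly when $a\ne b$, so Lemma 5 gives
$$|\partial_\Gamma T|\ge j(2h+1-\log j)-[a\ne b].$$
Therefore
$$\delta+\tfrac12q\log(hj)-hj\ \ge\ a+\tfrac j2-\tfrac j2\log j-\tfrac12[a\ne b]+\tfrac12(j-a-b)(\log h+\log j),$$
where the terms $\pm hj$ have canceled. The terms $\pm\frac j2\log j$ cancel too, and the right side is
$$D:=a+\tfrac j2+\tfrac j2\log h-\tfrac{a+b}2\log(hj)-\tfrac12[a\ne b].$$
We check $D\ge0$ in the four cases.

* $a=b=0$: $D=\frac j2(1+\log h)\ge0$.
* $a=1$, $b=0$: $D=\frac12+\frac12(j-\log j)+\frac12(j-1)\log h\ge0$.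
* $a=0$, $b=1$: $D=\frac12(j-1-\log j)+\frac12(j-1)\log h\ge0$, because $j\le2^{j-1}$ for $j\ge1$.
* $a=b=1$, so $j\ge2$: $D=1+\frac j2-\log j+(\frac j2-1)\log h\ge0$, because $\frac j2\le2^{j/2}$ gives $\log j\le1+\frac j2$.

By Lemma 7, (4) holds. $\square$

The two kinds of edges really do work together in Step 2: the loss $-\frac j2\log j$ in the boundary of $T$ is canceled by the gain $\frac q2\log j$ inside the fibers, up to the fibers $o,o'$, which contribute no inner edges.

## Gather, spread, and the proof of Theorem A

**Lemma 9 (gather and spread).** Let $n\ge k=2h+1$ be even.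

(a) For any multiset $S$ of at most $M=2^{n-k}$ nodes, each of multiplicity at most $h$, there are $|S|$ edge-disjoint paths in $E_1$, one starting at each element of $S$, ending at distinct nodes of $A$.

(b) For any such multiset $T$, there are $|T|$ edge-disjoint paths in $E_2$ starting at distinct nodes of $B$, one ending at each element of $T$.

*Proof.* (a) By Lemma 6 and (4), $|\partial^+_{E_1}X|+|X\cap A|\ge M\Phi(x)\ge\min(h|X|,M)$ for every $X$. This is (1) with $E=E_1$ and $C=A$, so Lemma 3 applies.

(b) The map $\theta:x\mapsto x+e_1$ (addition mod $2$) flips the first coordinate. It exchanges $o$ and $o'$, hence $A$ and $B$, and is an automorphism of $G$. By Lemma 4, applied twice,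
$$|\partial^+_{E_1}X|=\tfrac12|\partial_GX|=\tfrac12|\partial_G\theta X|=|\partial^+_{E_1}\theta X| .$$
Since $|X\cap B|=|\theta X\cap A|$ and $|\theta X|=|X|$, part (a)'s inequality for $\theta X$ says that $|\partial^+_{E_1}X|+|X\cap B|\ge\min(h|X|,M)$. Lemma 3 with $C=B$ gives edge-disjoint paths in $E_1$ from the elements of $T$ to distinct nodes of $B$. Reverse them. $\square$

**Proof of Theorem A, $n$ even.** If $n<2h+1$, the hypothesis $|R|\le2^{n-2h-1}<1$ forces $R=\emptyset$. Otherwise $|R|\le M=2^{n-k}$. The sources of $R$ form a multiset as in Lemma 9, and so do the destinations. Choose edge-disjoint paths in $E_1$ from the source of each $\rho\in R$ to a node $\alpha(\rho)\in A$, and edge-disjoint paths in $E_2$ from a node $\beta(\rho)\in B$ to the destination of $\rho$, with the $\alpha(\rho)$ distinct and the $\beta(\rho)$ distinct. By Lemma 2, connect $\alpha(\rho)$ to $\beta(\rho)$ inside $L$, using each edge at most once. Since $E_1,E_2,L$ are pairwise disjoint, the concatenated walks use each directed edge at most once in total. Delete cycles.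

**Proof of Theorem A, $n$ odd.** The nodes of $W$ would have odd degree $n$ in $G$, so the Eulerian orientation is not available in $H_n$. We gather and spread in two halves of even dimension instead. If $n\le2h+1$, then $|R|\le2^{n-2h-2}<1$ and $R=\emptyset$. Otherwise $n\ge2h+3$ and $|R|\le2^{(n-1)-k}$. Let $A,B,L$ be defined in $H_n$ as in the setup, with $k=2h+1$. The last coordinate is not among the first $k$. Split $H_n$ by it into two copies $H^0,H^1$ of $H_{n-1}$; the dimension $n-1\ge k$ is even. In $H^i$ the sets $A^i=A\cap H^i$ and $B^i=B\cap H^i$ are the two subcubes of the setup for $H_{n-1}$; construct $E_1^i,E_2^i$ in $H^i$ for them. Apply Lemma 9 in each $H^i$ to the sources, respectively the destinations, that lie in $H^i$; each of these multisets has size at most $|R|\le2^{(n-1)-k}$. Since $A^0$ and $A^1$ are disjoint, the end nodes in $A=A^0\cup A^1$ are distinct, and likewise the start nodes in $B$. Connect them by Lemma 2 in $H_n$.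

The sets $E_1^0\cup E_1^1$, $E_2^0\cup E_2^1$ and $L$ are pairwise disjoint: edges in $H^0$ and in $H^1$ are different, $E_1^i$ and $E_2^i$ are reverse orientations of the same graph in $H^i$, and that graph has no edge inside $A$, inside $B$, or between them. So the concatenated walks use each directed edge at most once; delete cycles.

For $h=1$ the two bounds are $2^n/8$ and $2^n/16$. Hence every 1-1 routing request with $|R|\le2^n/16$ is routable for every $n\ge1$, and the conjecture is proved. $\square$

## An unbalanced orientation for odd dimension: Theorem B

For $n$ even, Theorem B is Theorem A with $h=1$. Let $n$ be odd, $h=1$, $k=3$. If $n=1$, then $|R|\le\frac14$ and $R=\emptyset$. From now on $n\ge3$, so $m=n-3\ge0$ is even and $M=2^n/8$. In the proof above we lost a factor $2$ only to parity. But $m$ is even, so inside each fiber an Eulerian orientation still exists. Only the edges between fibers need a new, necessarily unbalanced, orientation, and it suffices to choose it on the $11$ edges of $\Gamma$.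

**Step 1: choose the orientation.** Name the elements of $F=\{0,1\}^3$: $a=000$ $(=o)$, $b=100$ $(=o')$, and for $i=0,1$: $u_i=i10$, $v_i=i11$, $t_i=i01$. Let $D$ be the following orientation of the edges of $\Gamma=H_3-ab$:
$$a\to u_0,\quad u_0\to u_1,\quad u_1\to b,\quad b\to t_1,\quad t_1\to v_1,\quad v_1\to v_0,\quad v_0\to t_0,\quad t_0\to a,$$
$$u_0\to v_0,\qquad t_0\to t_1,\qquad u_1\to v_1 .$$
These are indeed all edges: the paths of edges $a,u_0,v_0,t_0,a$ and $b,u_1,v_1,t_1,b$ around the two faces (four edges each), and $u_0u_1$, $v_0v_1$, $t_0t_1$. The node $u_0$ has one incoming and two outgoing arcs, so $D$ is not balanced.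

Let $E_1^\circ$ consist of an Eulerian orientation of the copy of $H_m$ on $\{f\}\times\{0,1\}^m$ for each $f\in F^*$, together with all edges $(f,y)\to(f',y)$ for $(f\to f')\in D$.

Is $E_1^\circ$ good enough for gathering to $A$? Not always. For $m\ge2$ let $X=\{b,t_1\}\times\{y:y_1=0\}$, a set of $M$ nodes disjoint from $A$. The arcs of $E_1^\circ$ leaving $X$ are the $M/2$ arcs from fiber $t_1$ to fiber $v_1$, and half of the $M/2$ inner boundary edges in fiber $t_1$. That makes $\frac34M$ arcs, too few for $M$ sources filling $X$. But there are edges that nobody has used so far, namely those from $B$ to $A$; $L$ contains only the edges from $A$ to $B$. Put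
$$E_1=E_1^\circ\cup\{\text{all edges from }B\text{ to }A\},\qquad E_2=\text{the reverse of }E_1^\circ .$$
Then $E_1,E_2,L$ are pairwise disjoint: $E_1^\circ$ orients a graph with no edge inside $A$, inside $B$, or between $A$ and $B$, so it meets neither its own reverse, nor $L$, nor the $B\to A$ edges, and $L$ contains no $B\to A$ edge.

**Step 2: lower bounds for cuts.** The Eulerian parts contribute $\frac12\partial_m(X_f)\ge\frac12M\eta(x_f)$ by Lemmas 4 and 5. The arcs from fiber $f$ to fiber $f'$ that leave $X$ number $|X_f\setminus X_{f'}|\ge M(x_f-x_{f'})^+$. Hence
$$|\partial^+_{E_1}X|+|X\cap A|\ge M\Phi_1(x),\qquad|\partial^+_{E_1^\circ}X|+|X\cap B|\ge M\Phi_2(x),$$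
with
$$\Phi_1(x)=x_a+(x_b-x_a)^++\sum_{(f\to f')\in D}(x_f-x_{f'})^++\tfrac12\sum_{f\in F^*}\eta(x_f),$$
$$\Phi_2(x)=x_b+\sum_{(f\to f')\in D}(x_f-x_{f'})^++\tfrac12\sum_{f\in F^*}\eta(x_f).$$

**Step 3: what remains to be checked.** Suppose $\Phi_\ell(x)\ge\min(\sum_fx_f,1)$ on $[0,1]^F$ for $\ell=1,2$. Then (1) holds with $h=1$ for $(E,C)=(E_1,A)$ and for $(E,C)=(E_1^\circ,B)$. For a 1-1 request with $|R|\le M$, Lemma 3 gives edge-disjoint paths in $E_1$ from the sources to distinct nodes of $A$, and edge-disjoint paths in $E_1^\circ$ from the destinations to distinct nodes of $B$. Reversing the latter gives paths in $E_2$ from distinct nodes of $B$ to the destinations. Lemma 2 connects in $L$, and since $E_1,E_2,L$ are pairwise disjoint, the request is routed, as in the proof of Theorem A.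

On an order simplex each $(x_f-x_{f'})^+$ is either $x_f-x_{f'}$ or $0$, so it is linear there, and $\Phi_1,\Phi_2$ are concave there, with value $0$ at $0$. By Lemma 7 with $h=1$ we need $\Phi_\ell(\mathbf 1_T)\ge1$ and $\Phi_\ell(\mathbf 1_T/|T|)\ge1$ for all nonempty $T\subseteq F$. Put
$$j=|T|,\quad\epsilon_a=[a\in T],\quad\epsilon_b=[b\in T],\quad q=j-\epsilon_a-\epsilon_b,\quad\mathrm{out}=|\partial^+_DT|,$$
$$\delta_1=\max(\epsilon_a,\epsilon_b)+\mathrm{out},\qquad\delta_2=\epsilon_b+\mathrm{out}.$$
Since $\epsilon_a+(\epsilon_b-\epsilon_a)^+=\max(\epsilon_a,\epsilon_b)$, we have $\Phi_\ell(\mathbf 1_T)=\delta_\ell$ and $\Phi_\ell(\mathbf 1_T/j)=\frac1j(\delta_\ell+\frac12q\log j)$. So the conditions are, for $\ell=1,2$,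
$$\text{(i) }\ \delta_\ell\ge1,\qquad\text{(ii) }\ \delta_\ell\ge\epsilon_a+\epsilon_b+q\big(1-\tfrac12\log j\big).$$

**Step 4: three facts about $D$.** These say that small sets have enough exits. Let $w,w'\in F^*$ be distinct.

*Fact 1. $\mathrm{out}\ge1$ for $\emptyset\ne T\ne F$.* The first eight arcs of $D$ form a directed Hamiltonian cycle $a,u_0,u_1,b,t_1,v_1,v_0,t_0,a$, and some arc of it leaves $T$.

*Fact 2. $\mathrm{out}\ge2$ for $T=\{a,w\}$ and for $T=\{a,w,w'\}$.* Suppose first $u_0\notin T$. Then $a\to u_0$ leaves $T$. If $u_1\in T$, then $u_1\to b$ leaves $T$ as well. If $u_1\notin T$, then $T\setminus\{a\}$ has one or two elements, all on the directed $4$-cycle $v_0\to t_0\to t_1\to v_1\to v_0$ of $D$. So it is a nonempty proper subset of this cycle, and an arc of the cycle leaves it, and leaves $T$ because $a$ is not on the cycle. Suppose now $u_0\in T$. If $T$ contains neither $v_0$ nor $u_1$, then $u_0\to v_0$ and $u_0\to u_1$ leave $T$. The only other possibilities are $T=\{a,u_0,v_0\}$, where $u_0\to u_1$ and $v_0\to t_0$ leave, and $T=\{a,u_0,u_1\}$, where $u_0\to v_0$ and $u_1\to b$ leave.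

*Fact 3. $\mathrm{out}\ge2$ for $T=\{a,b,w\}$.* If $w\notin\{u_0,t_1\}$, then $a\to u_0$ and $b\to t_1$ leave. If $w=u_0$, then $b\to t_1$ and $u_0\to v_0$ leave. If $w=t_1$, then $a\to u_0$ and $t_1\to v_1$ leave.

**Step 5: check (i).** If $\max(\epsilon_a,\epsilon_b)=1$ (for $\ell=1$) or $\epsilon_b=1$ (for $\ell=2$), this is clear. Otherwise $b\notin T$, so $T\ne F$, and Fact 1 gives $\mathrm{out}\ge1$.

**Step 6: check (ii).** There are four cases, according to $\epsilon_a,\epsilon_b$ and $\ell$.

*Case $\epsilon_a=\epsilon_b=0$.* Here $j=q\ge1$, $\delta_\ell=\mathrm{out}$ and $T\ne F$, so $\delta_\ell\ge1$ by Fact 1. The right side $q(1-\frac12\log q)$ is $1$ for $q=1$, $1$ for $q=2$, and $3-\frac32\log3<1$ for $q=3$ (as $27>16$); it is at most $0$ for $q\ge4$.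

*Case $\epsilon_a+\epsilon_b=1$, except ($\ell=2$, $\epsilon_a=1$).* Here $j=q+1$ and $\delta_\ell=1+\mathrm{out}$, so we need $\mathrm{out}\ge q(1-\frac12\log(q+1))$. The right side is $0$, $\frac12$, $2-\log3<1$ for $q=0,1,2$, and at most $0$ for $q\ge3$. As $T\ne F$, Fact 1 suffices.

*Case $\ell=2$, $\epsilon_a=1$, $\epsilon_b=0$.* Here $\delta_2=\mathrm{out}$, and we need $\mathrm{out}\ge1+q(1-\frac12\log(q+1))$. The right side is $1$, $\frac32$, $3-\log3<2$ for $q=0,1,2$, and at most $1$ for $q\ge3$. For $q=0$ and $q\ge3$ use Fact 1 ($b\notin T$). For $q=1,2$ use Fact 2.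

*Case $\epsilon_a=\epsilon_b=1$.* Here $j=q+2$ and $\delta_\ell=1+\mathrm{out}$ for both $\ell$, so we need $\mathrm{out}\ge1+q(1-\frac12\log(q+2))$. The right side takes these values:

* $q=0$: $1$, and Fact 1 applies.
* $q=1$: $2-\frac12\log3<2$, and Fact 3 applies.
* $q=2$: $1$, and Fact 1 applies.
* $q=3$: $4-\frac32\log5<1$ since $\log5>2$, and Fact 1 applies.
* $q=4$: $5-2\log6<0$, since $36>32$.
* $q=5$: $6-\frac52\log7<0$, since $7^5=16807>4096=2^{12}$.
* $q=6$: $7-9=-2<0$; this is $T=F$.

For $q\ge4$ the trivial bound $\mathrm{out}\ge0$ is enough. So (i) and (ii) hold for all nonempty $T$ and both $\ell$, and by Step 3 every 1-1 routing request with $|R|\le2^n/8$ is routable. This proves Theorem B. $\square$
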